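\title{The mixing time of a transitive graph is not bounded by degree times diameter squared}

\begin{abstract}
For the lazy simple random walk on a finite connected transitive graph, a bound of Babai says that the relaxation time is at most a constant times $\deg\cdot\operatorname{diam}^2$. We show that the same bound fails for the total-variation mixing time $\tau(\varepsilon)$, for every $\varepsilon\in(0,1)$. The counterexamples are Cayley graphs of $S_3^{\,n}$ of degree $2^n+1$ and diameter at most $5$ whose mixing time is at least of order $\deg\cdot\log n$. For the analogous Cayley graphs of powers of larger dihedral groups we find the mixing time up to a factor $1+o(1)$; it exceeds $\deg\cdot\operatorname{diam}^2$ by a factor of order at least $\log\log|V|$. We also show that the bound does hold, with an explicit constant, for Cayley graphs whose generating set is closed under conjugation, and hence for all Cayley graphs of abelian groups.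
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $G=(V,E)$ be a finite connected graph with $|V|\ge2$ that is \emph{transitive}: for any two vertices $u,v$ some automorphism of $G$ maps $u$ to $v$. All vertices have the same degree $\deg(G)$, and $\operatorname{diam}(G)$ denotes the largest distance between two vertices. The \emph{lazy simple random walk} on $G$ stays put with probability $\frac12$ and otherwise moves to a uniformly random neighbor. Its transition matrix $P$ is symmetric, so its stationary distribution $\pi$ is uniform on $V$. The total-variation distance between probability measures $\mu,\nu$ on a finite set $\Omega$ is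
\begin{equation}\label{eq:tv}
\|\mu-\nu\|=\max_{A\subseteq\Omega}\big(\mu(A)-\nu(A)\big)=\frac12\sum_{x\in\Omega}|\mu(x)-\nu(x)|=\frac12\max_{|F|\le1}\big|\mathbb E_\mu F-\mathbb E_\nu F\big|,
\end{equation}
the last maximum being over real functions $F$ on $\Omega$. For $\varepsilon\in(0,1)$ put
\[
\Delta(t)=\max_{x\in V}\|P^t(x,\cdot)-\pi\|,\qquad \tau(\varepsilon)=\min\{t\ge0:\ \Delta(t)\le\varepsilon\}.
\]
Thus $\tau(\varepsilon)$, the \emph{mixing time}, is the first time at which no event distinguishes the position of the walk from a uniform vertex with advantage more than $\varepsilon$.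

Since $P=\frac12(I+Q)$ with $Q$ symmetric and stochastic, the eigenvalues of $P$ lie in $[0,1]$, and $1$ is a simple eigenvalue because $G$ is connected. Let $\lambda_2$ be the second largest eigenvalue. The \emph{spectral gap} is $1-\lambda_2$ and the \emph{relaxation time} is $t_{\mathrm{rel}}=1/(1-\lambda_2)$. The two time scales are related by
\begin{equation}\label{eq:rel-mix}
(t_{\mathrm{rel}}-1)\log\frac1{2\varepsilon}\ \le\ \tau(\varepsilon)\ \le\ \Big\lceil t_{\mathrm{rel}}\log\frac{|V|}{\varepsilon}\Big\rceil,
\end{equation}
see \cite[Theorems 12.5 and 12.4]{LPW}; here and below $\log$ is the natural logarithm. A bound of Babai controls the relaxation time by the geometry of $G$: there is an absolute constant $C_0$ such that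
\begin{equation}\label{eq:babai}
t_{\mathrm{rel}}\le C_0\deg(G)\operatorname{diam}^2(G)
\end{equation}
for every such $G$. The following problem was posed in \cite{Simons}.

\medskip
\noindent\textbf{Question.} \emph{Is there, for every $\varepsilon\in(0,1)$, a constant $C(\varepsilon)$ depending only on $\varepsilon$ such that}
\begin{equation}\label{eq:question}
\tau(\varepsilon)\le C(\varepsilon)\deg(G)\operatorname{diam}^2(G)
\end{equation}
\emph{for all finite connected transitive graphs $G$ with $|V|\ge2$?}
\medskip

The quantity on the right has a simple meaning. A diffusive walk needs about $\operatorname{diam}^2$ useful steps to cross the graph, and if only a bounded number of the edges at each vertex lead anywhere new, then one step in about $\deg(G)$ is useful. Example~\ref{ex:idle} realizes both effects at once. It is a Cayley graph, as are all our examples. Given a finite group $H$ and a subset $S=S^{-1}$ not containing the identity $e$, the \emph{Cayley graph} has vertex set $H$ and edges $g\sim gs$ for $s\in S$. It has degree $|S|$, it is connected exactly when $S$ generates $H$,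 and it is transitive because left multiplications are automorphisms.

\begin{example}[A cycle slowed down by idle generators]\label{ex:idle}
Let $m\ge3$, $r\ge2$, $H=\mathbb Z_m\times\mathbb Z_r$ and $S=\{(\pm1,0)\}\cup\{(0,b):b\ne0\}$. The degree is $d=r+1$ and the diameter is $\lfloor m/2\rfloor+1\le m$. The function $\chi(x,y)=e^{2\pi ix/m}$ satisfies $P\chi=\lambda\chi$ with $\lambda=\frac12+\frac1{2d}\big(2\cos\frac{2\pi}m+r-1\big)$, so
\[
1-\lambda=\frac{1-\cos(2\pi/m)}{d}\le\frac{2\pi^2}{m^2d}.
\]
As $t_{\mathrm{rel}}\ge1/(1-\lambda)$, the left half of \eqref{eq:rel-mix} gives $\tau(\varepsilon)\ge\frac1{4\pi^2}\deg\cdot\operatorname{diam}^2\cdot\log\frac1{2\varepsilon}$ whenever $\varepsilon<\frac12$ and $m^2d\ge4\pi^2$.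
\end{example}

So neither factor in \eqref{eq:question} can be lowered. In the other direction, \eqref{eq:question} holds up to a logarithm.

\begin{proposition}\label{prop:log}
There is an absolute constant $C$ such that $\tau(\varepsilon)\le C\deg(G)\operatorname{diam}^2(G)\log(|V|/\varepsilon)$ for all finite connected transitive graphs $G$ with $|V|\ge2$ and all $\varepsilon\in(0,1)$.
\end{proposition}

\begin{proof}
Let $W=\deg(G)\operatorname{diam}^2(G)\log(|V|/\varepsilon)$. By \eqref{eq:rel-mix} and \eqref{eq:babai}, $\tau(\varepsilon)\le C_0W+1$. Since $W\ge\log2$, we may take $C=C_0+1/\log2$.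
\end{proof}

This is our only use of \eqref{eq:babai}, which we take as it is quoted with the problem. The Question asks whether the factor $\log|V|$ can be removed. It can be removed for all Cayley graphs of abelian groups (Theorem~\ref{thm:conj}), which suggests the answer yes. The answer is no.

\subsection{Results}

Let $m\ge3$ and $n\ge1$ be integers. Let $\Gamma_{m,n}=\mathbb Z_m^n\rtimes\{\pm1\}^n$ be the set of pairs $(v,\sigma)$ with the product
\[
(v,\sigma)(v',\sigma')=(v+\sigma v',\ \sigma\sigma'),
\]
where $\sigma v'$ and $\sigma\sigma'$ are coordinatewise products. This is the $n$-th direct power of the dihedral group of order $2m$; for $m=3$ it is $S_3^{\,n}$. We regard sign vectors also as elements of $\mathbb Z_m^n$, and $\mathbf 1$ is the all-ones vector in either role. Put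
\begin{equation}\label{eq:S}
a=(\mathbf 1,\mathbf 1),\qquad r_\eta=(0,\eta),\qquad S=\{a,a^{-1}\}\cup\{r_\eta:\ \eta\in\{\pm1\}^n,\ \eta\ne\mathbf 1\}.
\end{equation}
Here $a^{-1}=(-\mathbf 1,\mathbf 1)\ne a$ and $r_\eta^{-1}=r_\eta$, so $S$ is symmetric, omits the identity $r_{\mathbf 1}$, and has $2^n+1$ elements. For odd $m$ let $G_{m,n}$ be the Cayley graph of $\Gamma_{m,n}$ with respect to $S$.

\begin{theorem}\label{thm:five}
Let $n\ge16$ and $k=\lfloor\frac14\log_2n\rfloor$. The Cayley graph $G=G_{3,n}$ of $S_3^{\,n}$ has $\deg(G)=2^n+1$ and $\operatorname{diam}(G)\le5$, and for $\varepsilon\in(0,1)$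
\[
1-\frac2k-\frac8{\sqrt n}>\varepsilon\quad\Longrightarrow\quad\tau(\varepsilon)\ \ge\ \frac k2\deg(G)\ \ge\ \frac k{50}\deg(G)\operatorname{diam}^2(G).
\]
Since $k\to\infty$ as $n\to\infty$, there is no $\varepsilon\in(0,1)$ for which a constant $C(\varepsilon)$ as in \eqref{eq:question} exists.
\end{theorem}

The failure is not an artifact of bounded diameter.

\begin{theorem}\label{thm:sharp}
For odd $m\ge3$ and $n\ge1$ the graph $G_{m,n}$ has degree $2^n+1$, diameter between $\frac{m-1}2$ and $2m-1$, and $|V|=(2m)^n$ vertices. For each fixed $\varepsilon\in(0,1)$, as $n\to\infty$, uniformly over odd $m$ with $3\le m\le2^{n/4}$,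
\[
\tau(\varepsilon)=(1+o(1))\,(2^n+1)\,\frac{\log n}{2\log\sec(\pi/m)}.
\]
In particular, for $n\ge n_0(\varepsilon)$ and all such $m$,
\[
\tau(\varepsilon)\ge\frac1{120}\deg(G_{m,n})\operatorname{diam}^2(G_{m,n})\log\log|V|.
\]
\end{theorem}

\begin{theorem}\label{thm:conj}
Let $G$ be the Cayley graph of a finite group $H\ne\{e\}$ with respect to a symmetric generating set $S\not\ni e$ that is closed under conjugation; for instance, any connected Cayley graph of an abelian group. Then for all $\varepsilon\in(0,1)$
\[
\tau(\varepsilon)\le6\lceil\log_2(1/\varepsilon)\rceil\deg(G)\operatorname{diam}^2(G).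
\]
\end{theorem}

Example~\ref{ex:idle} shows that the bound of Theorem~\ref{thm:conj} has the right order. By Theorem~\ref{thm:sharp} and Proposition~\ref{prop:log}, the worst value of $\tau(\varepsilon)/(\deg\cdot\operatorname{diam}^2)$ over transitive graphs is at least of order $\log\log|V|$ and at most of order $\log|V|$. We do not determine its order within this range.

Section~\ref{sec:idea} explains the construction for $m=3$. Section~\ref{sec:skeleton} describes the walk on $\Gamma_{m,n}$ exactly, Sections~\ref{sec:five} and~\ref{sec:sharp} prove Theorems~\ref{thm:five} and~\ref{thm:sharp} and give counterexamples that are $2$-groups, and Section~\ref{sec:conj} proves Theorem~\ref{thm:conj}.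

\section{Many triangles moved by two generators}\label{sec:idea}

To violate \eqref{eq:question} we need a mixing time much larger than the relaxation time. One source of such a gap is a state with $n$ independent coordinates. If each coordinate retains a bias $b$, a statistic that sums over the coordinates has mean shifted by $nb$ and fluctuations of order $\sqrt n$, so it detects the bias until $b\approx n^{-1/2}$. When $b$ decays exponentially, this costs a factor $\log n$ over the time a single coordinate needs. The difficulty is to obtain $n$ independent coordinates without paying for them in $\deg\cdot\operatorname{diam}^2$.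

The torus $\mathbb Z_m^n$ with the generators $\pm e_j$ pays in the diameter, which is $n\lfloor m/2\rfloor$. Taking instead all sign vectors $\{\pm1\}^n$ as generators of $\mathbb Z_m^n$, with $m$ odd, moves all coordinates at once and independently, and the diameter no longer grows with $n$. Now the payment is the degree $2^n$, and nothing is returned for it, because every move of the walk is useful. We want the same moves but, as in Example~\ref{ex:idle}, only once in about $\deg$ steps. By Theorem~\ref{thm:conj} no abelian group allows this. In $\Gamma_{m,n}$ the identity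
\[
r_\epsilon\,a\,r_\epsilon^{-1}=(\epsilon,\mathbf 1)\qquad(\epsilon\in\{\pm1\}^n)
\]
does: the $2^n$ translations by sign vectors are all conjugates of the single generator $a$. The generators $r_\eta$ both dilute the two useful generators and randomize the direction in which they act.

Concretely, view $(v,\sigma)$ as $n$ particles, the $j$-th at position $v_j$ on its own cycle $\mathbb Z_m$ and facing in direction $\sigma_j$. Multiplication on the right acts by
\begin{equation}\label{eq:moves}
(v,\sigma)\,a^{\pm1}=(v\pm\sigma,\ \sigma),\qquad(v,\sigma)\,r_\eta=(v,\ \sigma\eta).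
\end{equation}
So $a$ moves every particle one step forward, $a^{-1}$ moves every particle one step backward, and $r_\eta$ turns around the particles $j$ with $\eta_j=-1$. We call a multiplication by $a^{\pm1}$ a \emph{jump}. With $d=2^n+1$, a step of the lazy walk is a jump with probability $1/d$, and almost half of all steps turn a random set of particles around.

Take $m=3$, so that each particle lives on a triangle, and suppose that the directions are made uniformly random before each jump. Then each jump moves every particle to one of the two other corners, uniformly and independently of the other particles. Let $p_N$ be the probability that a given particle is at $0$ after $N$ jumps. We have $p_0=1$ and $p_{N+1}=\frac12(1-p_N)$, since a particle at $0$ leaves and a particle elsewhere arrives with probability $\frac12$. Hence $p_{N+1}-\frac13=-\frac12(p_N-\frac13)$ and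
\[
p_N=\frac13+\frac23\Big(-\frac12\Big)^N:\qquad p_1=0,\quad p_2=\frac12,\quad p_3=\frac14,\ \dots
\]
The number of particles at $0$ is $\mathrm{Bin}(n,p_N)$, against $\mathrm{Bin}(n,\frac13)$ under $\pi$. The means differ by $\frac23n2^{-N}$ and both standard deviations are at most $\frac12\sqrt n$, so the count tells the two laws apart as long as $2^N$ is much smaller than $\sqrt n$. About $\frac12\log_2n$ jumps are needed, and each takes about $d$ steps. This is the value $d\,\frac{\log n}{2\log2}$ in Theorem~\ref{thm:sharp} for $m=3$.

The diameter stays bounded because a shortest path may choose its directions. Every residue mod $3$ is a sum of two signs: $0=1-1$, $1\equiv-1-1$, $2=1+1$. For $n=2$, the target $v=(0,1)$ is $(+1,-1)+(-1,-1)$, and the word $r_{(+,-)}\,a\,r_{(-,+)}\,a\,r_{(-,-)}$ leads from the identity to $((0,1),\mathbf 1)$. Two jumps and three turns suffice for every $n$.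

Finally, $\log|V|=n\log6$, so the factor $\log n$ that we gain is of order $\log\log|V|$.

\section{The walk given its skeleton}\label{sec:skeleton}

Throughout Sections~\ref{sec:skeleton}--\ref{sec:sharp}, $h=2^n$, $d=h+1$ and $\omega=e^{2\pi i/m}$. We write $\mathcal L(X)$ for the law of $X$.

\subsection{Diameter}

\begin{lemma}\label{lem:diam}
Let $m\ge3$. If $v=\epsilon_1+\dots+\epsilon_r$ in $\mathbb Z_m^n$ with $r\ge1$ and $\epsilon_i\in\{\pm1\}^n$, then for every $\sigma$ the element $(v,\sigma)$ is a product of at most $2r+1$ elements of $S$. If $m$ is odd, then $G_{m,n}$ is connected and $\frac{m-1}2\le\operatorname{diam}(G_{m,n})\le2m-1$.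
\end{lemma}

\begin{proof}
Consider the word $r_{\epsilon_1}\,a\,r_{\epsilon_1\epsilon_2}\,a\cdots r_{\epsilon_{r-1}\epsilon_r}\,a\,r_{\epsilon_r\sigma}$ and follow it from the identity using \eqref{eq:moves}. The direction vector at the $i$-th jump is $\epsilon_1(\epsilon_1\epsilon_2)\cdots(\epsilon_{i-1}\epsilon_i)=\epsilon_i$, so that jump adds $\epsilon_i$ to the position, and the final direction is $\epsilon_r\epsilon_r\sigma=\sigma$. The word has $r$ letters $a$ and $r+1$ letters $r_\eta$; those with $\eta=\mathbf 1$ are the identity and are deleted.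

Let $m$ be odd. Sums of $m-1$ signs take the $m$ values $-(m-1),-(m-3),\dots,m-1$. Two of these differ by $2j$ with $0<j<m$, which is not divisible by the odd number $m$, so they represent all residues. Choosing signs in each coordinate separately, every $v$ is a sum of $r=m-1$ sign vectors, which gives the upper bound $2m-1$. For the lower bound, a step changes $v_1$ by at most $1$ along the cycle $\mathbb Z_m$, and $\frac{m-1}2$ is at distance $\frac{m-1}2$ from $0$ on that cycle.
\end{proof}

\subsection{Refreshes, jumps and rests}

An automorphism $\phi$ of a graph satisfies $P^t(\phi x,\phi y)=P^t(x,y)$ and preserves $\pi$, so on a transitive graph $\|P^t(x,\cdot)-\pi\|$ does not depend on $x$. We start the walk $X_t$ at the identity.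

A uniformly chosen generator $r_\eta$ has $\eta\ne\mathbf 1$, so it leaves the coordinates of the direction vector slightly dependent. Laziness repairs this: we move mass $\frac1{2d}$ from the holding probability to $r_{\mathbf 1}$. Let each step be, independently,
\begin{itemize}
\item a \emph{refresh}, with probability $\frac h{2d}$: multiply by $r_\eta$ with $\eta$ uniform on all of $\{\pm1\}^n$;
\item a \emph{jump}, with probability $\frac1d$: multiply by $a^\xi$ with $\xi=\pm1$ uniform;
\item a \emph{rest}, with probability $\frac{d-1}{2d}$: do nothing.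
\end{itemize}
The probabilities add up to $\frac{h+2+d-1}{2d}=1$. Each element of $S$ is used with probability $\frac1{2d}$, and the identity with probability $\frac1{2d}+\frac{d-1}{2d}=\frac12$. So this is the lazy walk.

Fix $t$ and write $X_t=(v,\sigma)$. The particles interact only through what they share, namely the times and signs of the jumps and the times of the refreshes, so we condition on these. The \emph{skeleton} $\mathcal T$ is the list of the types of the $t$ steps together with the signs $\xi$ of the jumps. It determines the number of jumps $N\sim\mathrm{Bin}(t,\frac1d)$ and the number of refreshes $q$. The refreshes cut the time interval into \emph{blocks} $0,1,\dots,q$, block $i$ consisting of the steps after the $i$-th refresh and before the next one. Let $c_i\in\mathbb Z$ be the sum of the signs of the jumps in block $i$. For $\ell\in\mathbb Z$ put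
\[
f_\ell(v,\sigma)=\sum_{j=1}^n\omega^{\ell v_j}.
\]
For $m=3$ the real part of $f_1$ is $\frac32Z-\frac n2$, where $Z$ is the number of particles at $0$, so $f_\ell$ generalizes the count of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:skeleton}
Let $m\ge3$ be any integer. There are random vectors $\theta_1,\dots,\theta_q$ which, given $\mathcal T$, are independent and uniform on $\{\pm1\}^n$, such that with $\theta_0=\mathbf 1$
\[
v=c_0\mathbf 1+\sum_{i=1}^qc_i\theta_i\ \text{ in }\mathbb Z_m^n,\qquad\sigma=\theta_q .
\]
Given $\mathcal T$, the coordinates $v_1,\dots,v_n$ are independent and identically distributed, with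
\begin{equation}\label{eq:fourier}
\mathbb E[\omega^{\ell v_j}\mid\mathcal T]=\omega^{\ell c_0}\prod_{i=1}^q\cos\frac{2\pi\ell c_i}m\qquad(\ell\in\mathbb Z).
\end{equation}
\end{lemma}

\begin{proof}
Let $\eta_1,\dots,\eta_q$ be the sign vectors drawn at the refreshes; given $\mathcal T$ they are independent and uniform. Put $\theta_i=\eta_1\cdots\eta_i$. The map $(\eta_i)_{i\le q}\mapsto(\theta_i)_{i\le q}$ is a bijection of $(\{\pm1\}^n)^q$, so it preserves the uniform law. By \eqref{eq:moves} the direction vector during block $i$ is $\theta_i$, and a jump of sign $\xi$ in that block adds $\xi\theta_i$ to the position. This gives the formulas for $v$ and $\sigma$. Given $\mathcal T$ the $c_i$ are constants and the $qn$ entries $\theta_{i,j}$ are independent fair signs. The coordinate $v_j=c_0+\sum_ic_i\theta_{i,j}$ depends only on the entries with index $j$, and $\mathbb E\,\omega^{\ell c\theta}=\frac12(\omega^{\ell c}+\omega^{-\ell c})=\cos\frac{2\pi\ell c}m$ for a fair sign $\theta$.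
\end{proof}

\subsection{A second-moment bound}

The conditional mean of $f_\ell(X_t)$ has a sign and a phase that depend on the skeleton, as the alternating sign of $p_N-\frac13$ shows, and these may cancel in the unconditional mean. We therefore test with $|f_\ell|$ and apply Chebyshev's inequality conditionally.

\begin{lemma}\label{lem:second}
Let $m\ge3$, $\ell\in\mathbb Z$, $M>0$, and let $\mu$ be a probability measure on $\Gamma_{m,n}$ with $\mathbb E_\mu|f_\ell|^2=n$. Let $\mathcal E$ be an event determined by $\mathcal T$ on which $n\prod_{i=1}^q|\cos\frac{2\pi\ell c_i}m|\ge M$. Then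
\[
\|\mathcal L(X_t)-\mu\|\ge\mathbb P(\mathcal E)-\frac{8n}{M^2}.
\]
The hypothesis on $\mu$ holds when $\mu$ is uniform on $\Gamma_{m,n}$ and $\ell\not\equiv0\pmod m$.
\end{lemma}

\begin{proof}
Let $A=\{|f_\ell|\ge M/2\}$. Markov's inequality gives $\mu(A)\le4n/M^2$. Let $f=f_\ell(X_t)$ and $\bar f=\mathbb E[f\mid\mathcal T]$. Given $\mathcal T$, the variable $f-\bar f$ is a sum of $n$ independent centered terms, each of second moment at most $\mathbb E|\omega^{\ell v_j}|^2=1$; the cross terms vanish, so $\mathbb E[|f-\bar f|^2\mid\mathcal T]\le n$. On $\mathcal E$ we have $|\bar f|\ge M$ by \eqref{eq:fourier}, so $X_t\notin A$ forces $|f-\bar f|>M/2$, which has conditional probability at most $4n/M^2$. Hence $\mathbb P(X_t\in A)\ge\mathbb P(\mathcal E)-4n/M^2$, and \eqref{eq:tv} gives the bound. Under the uniform measure the $v_j$ are independent and uniform on $\mathbb Z_m$, and $\omega^{\ell v_j}$ has mean $0$ for $\ell\not\equiv0$. In $\mathbb E|f_\ell|^2=\sum_{j,j'}\mathbb E\,\omega^{\ell v_j}\omega^{-\ell v_{j'}}$ only the $n$ diagonal terms survive.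
\end{proof}

To turn a bound at one time into a bound on $\tau$, recall that $\Delta$ is nonincreasing: $\sum_y|\sum_x(\mu(x)-\pi(x))P(x,y)|\le\sum_x|\mu(x)-\pi(x)|$ and $\pi P=\pi$. Therefore
\begin{equation}\label{eq:mono}
\Delta(t)>\varepsilon\quad\Longrightarrow\quad\tau(\varepsilon)\ge t+1 .
\end{equation}

\section{Diameter five: proof of Theorem~\ref{thm:five}}\label{sec:five}

Let $m=3$. The degree is $d=2^n+1$, and $\operatorname{diam}\le5$ by Lemma~\ref{lem:diam}. The heuristic of Section~\ref{sec:idea} assumed a refresh between any two jumps. For $m=3$ no such assumption is needed, because $|\cos(2\pi c/3)|$ equals $1$ if $3\mid c$ and $\frac12$ otherwise. At most $N$ of the $c_i$ are nonzero, so for every skeleton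
\[
n\prod_{i=1}^q\Big|\cos\frac{2\pi c_i}3\Big|\ge n2^{-N}.
\]
Since $n\ge16$ we have $k\ge1$. Let $t=\lfloor dk/2\rfloor$ and $\mathcal E=\{N\le k\}$. On $\mathcal E$, $n2^{-N}\ge n2^{-k}\ge n^{3/4}$. Both $\mathbb EN$ and $\operatorname{Var}N$ are at most $t/d\le k/2$, so Chebyshev's inequality gives
\[
\mathbb P(N>k)\le\mathbb P\Big(N-\mathbb EN>\frac k2\Big)\le\frac{k/2}{(k/2)^2}=\frac2k .
\]
Lemma~\ref{lem:second} with $\ell=1$, $\mu=\pi$ and $M=n^{3/4}$ yields $\Delta(t)\ge1-\frac2k-\frac8{\sqrt n}$. If the right side exceeds $\varepsilon$, then $\tau(\varepsilon)\ge t+1\ge dk/2$ by \eqref{eq:mono}, and $dk/2=\frac k{50}\cdot25d\ge\frac k{50}\deg\cdot\operatorname{diam}^2$. For fixed $\varepsilon$ the hypothesis holds for all large $n$, and $k/50$ is unbounded. \hfill$\square$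

\section{Sharp asymptotics: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

The degree and $|V|$ are read off from the definition, and the diameter is bounded in Lemma~\ref{lem:diam}. For general $m$ a block with several jumps can make a factor in \eqref{eq:fourier} small, and the sharp constant requires the exact value of the product. So we first show that blocks rarely contain two jumps.

\subsection{Isolated jumps}

Call a step \emph{active} if it is not a rest. Let $\mathcal B$ be the event that two consecutive active steps among the first $t$ steps are both jumps. Off $\mathcal B$ every block contains at most one jump, so $c_i\in\{0,\pm1\}$ for all $i$.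

\begin{lemma}\label{lem:isolated}
For all $m\ge3$ and $t\ge1$ we have $\mathbb P(\mathcal B)\le4t/(h+2)^2$. The probability that there is an active step up to time $t$ and the first one is a jump is at most $2/(h+2)$, and the same holds for the last one.
\end{lemma}

\begin{proof}
Generate the walk by first choosing which steps are active and then, independently, an infinite i.i.d.\ sequence of types, each a jump with probability $\beta=\frac{1/d}{1/d+h/(2d)}=\frac2{h+2}$; the $i$-th active step receives the $i$-th type. The number $K$ of active steps up to time $t$ is at most $t$, so $\mathcal B$ implies that types $i$ and $i+1$ are jumps for some $i<t$, which has probability at most $t\beta^2$. Given $K\ge1$, type $1$ and type $K$ are each a jump with probability $\beta$, since $K$ is independent of the types.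
\end{proof}

\subsection{The slowest frequency}

Let $m$ be odd. An isolated jump multiplies the coefficient \eqref{eq:fourier} by $\cos(2\pi\ell/m)$. The function $k\mapsto|\cos(\pi k/m)|$ is even and has period $m$, and $\ell\mapsto k=2\ell$ permutes the nonzero residues mod $m$. Hence
\begin{equation}\label{eq:freq}
\text{as $\ell$ runs over $1,\dots,m-1$, $\ |\cos\tfrac{2\pi\ell}m|$ takes each value $\cos\tfrac{\pi k}m$, $1\le k\le\tfrac{m-1}2$, twice.}
\end{equation}
The largest value, $\cos(\pi/m)$, is attained at $\ell=\frac{m\pm1}2$, where $\cos(2\pi\ell/m)=\cos(\pi\pm\pi/m)=-\cos(\pi/m)$. For $m=3$ these are the frequencies $\ell=1,2$. The bias $\cos(\pi/m)^N$ equals $n^{-1/2}$ when $N$ equals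
\[
N^*=\frac{\log n}{2\psi(\pi/m)},\qquad\psi(x)=-\log\cos x,
\]
and the theorem asserts $\tau(\varepsilon)=(1+o(1))\,dN^*$. We need the size of $N^*$ and a comparison of the other frequencies with the slowest one. Both come from one property of $\psi$.

\begin{lemma}\label{lem:psi}
The function $\psi(x)/x^2$ is nondecreasing and at least $\frac12$ on $(0,\frac\pi2)$. Consequently, for $m\ge3$,
\begin{equation}\label{eq:Nstar}
\frac12\log_2n\ \le\ \frac{m^2\log n}{18\log2}\ \le\ N^*\ \le\ \frac{m^2\log n}{\pi^2},
\end{equation}
and $\cos(kx)\le(\cos x)^{k^2}$ for $k\ge1$ and $0<kx<\frac\pi2$.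
\end{lemma}

\begin{proof}
The function $\tan$ is convex on $[0,\frac\pi2)$ with $\tan0=0$ and slope $1$ at $0$, so $g(y)=\tan(y)/y$ is nondecreasing and at least $1$. Since $\psi'=\tan$ and $\psi(0)=0$, we have $\psi(x)=x\int_0^1\tan(ux)\,du=x^2\int_0^1u\,g(ux)\,du$, which gives the first claim. Comparing $x=\pi/m$ with $x=\pi/3$, where $\psi=\log2$, we get $\frac{\pi^2}{2m^2}\le\psi(\pi/m)\le\frac{9\log2}{m^2}$, which is \eqref{eq:Nstar}. Comparing $kx$ with $x$ gives $\psi(kx)\ge k^2\psi(x)$.
\end{proof}

Fix $\delta\in(0,\frac14)$ and let $m$ be odd with $3\le m\le2^{n/4}$. For $t\le2dN^*$, Lemma~\ref{lem:isolated} and \eqref{eq:Nstar} give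
\begin{equation}\label{eq:B}
\mathbb P(\mathcal B)\le\frac{8(h+1)m^2\log n}{\pi^2(h+2)^2}\le\frac{m^2\log n}h\le2^{-n/2}\log n .
\end{equation}
This is the main use of the restriction $m\le2^{n/4}$: about $m^2\log n$ jumps are needed, and each is followed by another jump with probability about $2/h$.

\subsection{Lower bound}

Let $t=t_-=\lfloor(1-2\delta)dN^*\rfloor$. Then $\mathbb EN\le(1-2\delta)N^*$ and $\operatorname{Var}N\le N^*$, so $\mathbb P(N>(1-\delta)N^*)\le1/(\delta^2N^*)$. Let $\ell=\frac{m+1}2$ and let $\mathcal E$ be the event that $\mathcal B$ fails and $N\le(1-\delta)N^*$. On $\mathcal E$ at most $N$ of the $c_i$ are $\pm1$ and the others vanish, so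
\[
n\prod_{i=1}^q\Big|\cos\frac{2\pi\ell c_i}m\Big|\ge ne^{-N\psi(\pi/m)}\ge n\cdot n^{-(1-\delta)/2}=n^{(1+\delta)/2}.
\]
Lemma~\ref{lem:second} with $M=n^{(1+\delta)/2}$, together with \eqref{eq:B} and \eqref{eq:Nstar}, gives
\begin{equation}\label{eq:lower}
\Delta(t_-)\ge1-8n^{-\delta}-2^{-n/2}\log n-\frac2{\delta^2\log_2n}.
\end{equation}

\subsection{Upper bound}

Now all events must be controlled, not one statistic. The product structure given $\mathcal T$ makes the $\chi^2$ distance the convenient tool. For a probability measure $\mu$ on a finite set $\Omega$ with uniform measure $u$, let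
\[
\chi^2(\mu)=\sum_{x\in\Omega}u(x)\Big(\frac{\mu(x)}{u(x)}-1\Big)^2=|\Omega|\sum_{x\in\Omega}\mu(x)^2-1 .
\]
We use three facts. By the Cauchy--Schwarz inequality, $\|\mu-u\|=\frac12\sum_xu(x)|\frac{\mu(x)}{u(x)}-1|\le\frac12\sqrt{\chi^2(\mu)}$. By the second formula, $1+\chi^2$ is multiplicative over product measures. And for $\nu$ on $\mathbb Z_m$ with $\hat\nu(\ell)=\sum_x\nu(x)\omega^{\ell x}$, Parseval's identity $\sum_\ell|\hat\nu(\ell)|^2=m\sum_x\nu(x)^2$ and $\hat\nu(0)=1$ give $\chi^2(\nu)=\sum_{\ell\ne0}|\hat\nu(\ell)|^2$.

Let $t=t_+=\lceil(1+2\delta)dN^*\rceil$. Since $1+2\delta<\frac32$ and $dN^*\ge2$ for $n\ge2$, we have $t_+\le2dN^*$. Then $\mathbb EN\ge(1+2\delta)N^*$ and $\operatorname{Var}N\le2N^*$, so $\mathbb P(N<(1+\delta)N^*)\le2/(\delta^2N^*)$. Let $\mathcal G$ be the event that $N\ge(1+\delta)N^*$, that $\mathcal B$ fails, and that the first and the last active steps are refreshes. It is determined by $\mathcal T$, and by Lemma~\ref{lem:isolated}, \eqref{eq:Nstar} and \eqref{eq:B},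
\[
\mathbb P(\mathcal G^c)\le\frac4{\delta^2\log_2n}+2^{-n/2}\log n+\frac4{h+2}.
\]

Fix a skeleton in $\mathcal G$. Blocks $0$ and $q$ contain no jump, so $c_0=c_q=0$; exactly $N$ of the $c_i$ are $\pm1$ and the others vanish. The condition on the last active step separates position from direction: since $c_q=0$, the vector $v$ is a function of $\theta_1,\dots,\theta_{q-1}$, so $\sigma=\theta_q$ is uniform and independent of $v$. By Lemma~\ref{lem:skeleton}, $X_t$ has conditional law $\nu^{\otimes n}\otimes(\text{uniform})$ with $|\hat\nu(\ell)|=|\cos(2\pi\ell/m)|^N$. Put $\rho=\cos(\pi/m)^{2N}=e^{-2N\psi(\pi/m)}\le n^{-(1+\delta)}\le\frac12$. By \eqref{eq:freq} and Lemma~\ref{lem:psi}, which applies because $k\pi/m<\pi/2$ for $k\le\frac{m-1}2$,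
\[
\chi^2(\nu)=2\sum_{k=1}^{(m-1)/2}\cos\Big(\frac{\pi k}m\Big)^{2N}\le2\sum_{k\ge1}\rho^{k^2}\le\frac{2\rho}{1-\rho}\le4\rho .
\]
The bound does not depend on the number of frequencies, which is what makes the estimate uniform in $m$. The uniform factor contributes $1+\chi^2=1$, so
\[
\|\mathcal L(X_t\mid\mathcal T)-\pi\|\le\frac12\sqrt{(1+4\rho)^n-1}\le\frac12\sqrt{\exp(4n^{-\delta})-1}\qquad\text{on }\mathcal G .
\]
For any set $A$ we have $\mathbb P(X_t\in A)-\pi(A)=\mathbb E[\mathbb P(X_t\in A\mid\mathcal T)-\pi(A)]$, and the integrand is at most $1$ off $\mathcal G$. Therefore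
\begin{equation}\label{eq:upper}
\Delta(t_+)\le\mathbb P(\mathcal G^c)+\frac12\sqrt{\exp(4n^{-\delta})-1}.
\end{equation}

\subsection{Conclusion}

The right side of \eqref{eq:lower} tends to $1$ and that of \eqref{eq:upper} tends to $0$, at rates depending only on $\delta$. So for $n\ge n_1(\varepsilon,\delta)$ and all admissible $m$, \eqref{eq:mono} gives
\[
(1-2\delta)dN^*\le t_-+1\le\tau(\varepsilon)\le t_+\le(1+2\delta)dN^*+1 .
\]
As $\delta$ is arbitrary and $dN^*\to\infty$ uniformly in $m$, $\tau(\varepsilon)=(1+o(1))dN^*$ uniformly.

For the last claim, $\operatorname{diam}<2m$ and \eqref{eq:Nstar} give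
\[
\frac{\tau(\varepsilon)}{\deg\cdot\operatorname{diam}^2}\ge(1+o(1))\frac{N^*}{4m^2}\ge(1+o(1))\frac{\log n}{72\log2}\ge\frac{\log n}{60}\qquad(n\ge n_0(\varepsilon)),
\]
since $72\log2<50$. From $m\le2^{n/4}$ we get $\log(2m)\le(1+\frac n4)\log2\le n$, so $\log\log|V|=\log n+\log\log(2m)\le2\log n$. \hfill$\square$

\subsection{Even $m$ and $2$-groups}

For even $m$ the frequency $\ell=m/2$ does not decay, since $|\cos(\pi c)|=1$. This reflects a conserved quantity: every jump changes the parity of all $v_j$ together, so $S$ generates a proper subgroup when $n\ge2$. Passing to that subgroup produces nilpotent counterexamples.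

\begin{remark}\label{rem:2group}
Inequality \eqref{eq:question} already fails for Cayley graphs of $2$-groups of nilpotency class at most $3$, that is, with $\gamma_4=\{e\}$ in the series $\gamma_1=H$, $\gamma_{i+1}=[\gamma_i,H]$. Let $m=8$ and
\[
H=\{(v,\sigma)\in\Gamma_{8,n}:\ v_1\equiv\dots\equiv v_n\pmod2\}.
\]
Multiplying by signs preserves parities, so $H$ is a subgroup of the $2$-group $\Gamma_{8,n}$, and it contains the set $S$ of \eqref{eq:S}. The quotient of $\Gamma_{8,n}$ by $2\mathbb Z_8^n$ is abelian, and the commutator of $(v,\mathbf 1)$ with $(w,\sigma)$ is $(v-\sigma v,\mathbf 1)$, whose coordinates are $0$ or $2v_j$. Hence $\gamma_2\subseteq2\mathbb Z_8^n$, $\gamma_3\subseteq4\mathbb Z_8^n$ and $\gamma_4=\{e\}$, for $\Gamma_{8,n}$ and so for $H$.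

Sums of four signs take the values $0,\pm2,\pm4$, which cover the even residues mod $8$, and sums of three signs take the values $\pm1,\pm3$, which cover the odd ones. By Lemma~\ref{lem:diam}, $S$ generates $H$ and the Cayley graph has diameter at most $9$. Let $\pi$ be uniform on $H$. Given the common parity, the $v_j$ are independent and uniform on a coset of $2\mathbb Z_8$, on which $\omega^{v_j}$ has mean $0$ because $1+i+i^2+i^3=0$; so $\mathbb E_\pi|f_1|^2=n$. A block with $c_i=2$ contributes the factor $\cos(\pi/2)=0$, so here $\mathcal B$ must be excluded. Let $n\ge4$, $k=\lfloor\frac12\log_2n\rfloor$ and $t=\lfloor dk/2\rfloor$. Off $\mathcal B$ and on $\{N\le k\}$ each nonzero $c_i$ contributes $\cos(\pi/4)=2^{-1/2}$, so the product in Lemma~\ref{lem:second} is at least $n2^{-k/2}\ge n^{3/4}$. With $\mathbb P(N>k)\le2/k$ as in Section~\ref{sec:five} and Lemma~\ref{lem:isolated},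
\[
\Delta(t)\ge1-\frac2k-\frac{4t}{(h+2)^2}-\frac8{\sqrt n}\longrightarrow1 .
\]
Thus $\tau(\varepsilon)\ge dk/2\ge\frac k{162}\deg\cdot\operatorname{diam}^2$ for large $n$.
\end{remark}

\section{Generating sets closed under conjugation: proof of Theorem~\ref{thm:conj}}\label{sec:conj}

Let $d=|S|$ and $D=\operatorname{diam}(G)$. Let $g_1,\dots,g_t$ be independent with law $p$, where $p(e)=\frac12$ and $p(s)=\frac1{2d}$ for $s\in S$, and let $X=g_1\cdots g_t$. The walk started at $x$ is at $xX$ at time $t$. We compare different starting points through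
\[
\bar\Delta(t)=\max_{x,y}\|P^t(x,\cdot)-P^t(y,\cdot)\|,
\]
which satisfies $\Delta(t)\le\bar\Delta(t)$ and $\bar\Delta(t+t')\le\bar\Delta(t)\bar\Delta(t')$, see \cite[Lemmas 4.10--4.11]{LPW}. Any two starting points are joined by at most $D$ edges, so it suffices to show that neighboring starting points give laws at distance of order $\sqrt{d/t}$.

In an abelian group the reason is the following. Replacing one of the lazy steps $g_i=e$ by $s$ turns $X$ into $sX$ and raises the number of steps equal to $s$ by one. That number has mean $t/(2d)$ and fluctuations of order $\sqrt{t/d}$, so a change by one is visible only with probability of order $\sqrt{d/t}$. In a general group, let $L_i=g_1\cdots g_{i-1}$. To turn $X$ into $sX$ by changing step $i$ we must insert $L_i^{-1}sL_i$, and this is a legal step when $S$ is closed under conjugation. The quantity to count is then the number of $i$ with $g_i=L_i^{-1}sL_i$. So put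
\[
\tilde g_i=L_ig_iL_i^{-1},\qquad N_e=\#\{i:g_i=e\},\qquad N_s=\#\{i:\tilde g_i=s\}.
\]
Conjugation by a fixed element permutes $S$ and fixes $e$, so it preserves $p$. Given $g_1,\dots,g_{i-1}$, the variable $\tilde g_i$ therefore has law $p$, and $\tilde g_1,\dots,\tilde g_{i-1}$ are functions of $g_1,\dots,g_{i-1}$. Hence the $\tilde g_i$ are independent with law $p$, and $N_e\sim\mathrm{Bin}(t,\frac12)$, $N_s\sim\mathrm{Bin}(t,\frac1{2d})$.

\begin{lemma}\label{lem:exchange}
For every $s\in S$ and every $F:H\to\mathbb R$, $\ \mathbb E[N_eF(sX)]=d\,\mathbb E[N_sF(X)]$.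
\end{lemma}

\begin{proof}
For a word $w=(g_1,\dots,g_t)\in(S\cup\{e\})^t$ let $X(w)$ be its product and $\mathbb P(w)=\prod_ip(g_i)$. If $g_i=e$, let $w^{(i)}$ be $w$ with the $i$-th letter replaced by $L_i^{-1}sL_i\in S$. The prefix $L_i$ is unchanged, so $(w,i)\mapsto(w^{(i)},i)$ is a bijection from $\{(w,i):g_i=e\}$ onto $\{(w',i):\tilde g_i'=s\}$; the inverse replaces the $i$-th letter by $e$. Moreover $X(w^{(i)})=L_i\cdot L_i^{-1}sL_i\cdot g_{i+1}\cdots g_t=sX(w)$ and $\mathbb P(w)/\mathbb P(w^{(i)})=\frac12/\frac1{2d}=d$. Therefore
\[
\mathbb E[N_eF(sX)]=\sum_{(w,i):\,g_i=e}\mathbb P(w)F(sX(w))=d\sum_{(w',i):\,\tilde g_i'=s}\mathbb P(w')F(X(w'))=d\,\mathbb E[N_sF(X)].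
\]
\end{proof}

Both counts are concentrated: $2N_e/t$ and $2dN_s/t$ have mean $1$, with variances $\frac4{t^2}\cdot\frac t4=\frac1t$ and at most $\frac{4d^2}{t^2}\cdot\frac t{2d}=\frac{2d}t$. Multiplying the identity of Lemma~\ref{lem:exchange} by $2/t$, we get for $|F|\le1$
\[
|\mathbb EF(sX)-\mathbb EF(X)|=\Big|\mathbb E\Big[F(sX)\Big(1-\frac{2N_e}t\Big)\Big]+\mathbb E\Big[F(X)\Big(\frac{2dN_s}t-1\Big)\Big]\Big|\le\sqrt{\frac1t}+\sqrt{\frac{2d}t},
\]
where each term is bounded by a standard deviation. By \eqref{eq:tv} and $d\ge1$,
\[
\|\mathcal L(sX)-\mathcal L(X)\|\le\kappa\sqrt{d/t},\qquad\kappa=\frac{1+\sqrt2}2 .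
\]
Let $x,y\in H$ and join them by a shortest path $y=x_0,x_1,\dots,x_r=x$ with $x_j=x_{j-1}s_j$, $s_j\in S$, $r\le D$. Left multiplication by $x_{j-1}$ is a bijection of $H$, so it preserves total-variation distance, and $\|\mathcal L(x_jX)-\mathcal L(x_{j-1}X)\|=\|\mathcal L(s_jX)-\mathcal L(X)\|$. The triangle inequality gives $\bar\Delta(t)\le\kappa D\sqrt{d/t}$. For $t_0=6dD^2$ this is $\bar\Delta(t_0)\le\kappa/\sqrt6<\frac12$, because $(1+\sqrt2)^2=3+2\sqrt2<6$. With $j=\lceil\log_2(1/\varepsilon)\rceil$ we obtain $\Delta(jt_0)\le\bar\Delta(t_0)^j\le2^{-j}\le\varepsilon$, so $\tau(\varepsilon)\le jt_0$. \hfill$\square$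

\begin{remark}
Laziness supplies the steps $g_i=e$ that are exchanged; without it the walk on $\mathbb Z_2$ with $S=\{1\}$ never mixes. Closure under conjugation is used twice, for $L_i^{-1}sL_i\in S$ and for the law of $N_s$. In $G_{m,n}$ the exchange breaks down for $s=a$: if $L_i=(u,\theta)$, then $L_i^{-1}aL_i=(\theta,\mathbf 1)$, which lies in $S$ only when $\theta=\pm\mathbf 1$, that is, for $2$ of the $2^n$ direction vectors.
\end{remark}

\begin{thebibliography}{9}

\bibitem{LPW}
Levin, Peres and Wilmer, \emph{Markov Chains and Mixing Times}, 2nd edition.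

\bibitem{Simons}
\emph{Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session},
\texttt{https://simons.berkeley.edu/sites/default/files/docs/4458/openproblems.pdf}

\end{thebibliography}
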